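# Extending homomorphisms from the unit group of an algebraic monoid

Throughout, $k$ is an algebraically closed field, varieties are reduced, and "algebraic monoid" means linear algebraic monoid (the definition is recalled in Section 2). For a torus $T$ the character group $X(T)$ is written additively, and the character belonging to $a\in X(T)$ is written $t^a$ when it is used as a function.

## 1. Two monoid structures on the plane with the same units

Take the group of affine transformations of the line,
$$G=\{(t,u): t\in k^*,\ u\in k\},\qquad (t,u)(t',u')=(tt',\,u+tu').$$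
These are the matrices $\begin{pmatrix}t&u\\0&1\end{pmatrix}$. A maximal torus is $T=\{(t,0)\}$. Let $t$ become $0$. There are at least two ways to do this.

*First way.* Keep the coordinates $t,u$ and the formula. The result is a monoid $M=\mathbb A^2$ with unit $(1,0)$.

*Second way.* Use the coordinates $t$ and $z=tu$. On $G$ we have $tt'(u+tu')=t'(tu)+t^2(t'u')$, so the product becomes
$$(t,z)(t',z')=(tt',\ t'z+t^2z').$$
This is polynomial, it is associative on the dense set $t\ne0$, hence everywhere, and $(1,0)$ is a unit. So we get a monoid $M_1=\mathbb A^2$ with coordinates $t,z$.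

In both cases $t$ is multiplicative, so units have $t\neq 0$, and the unit group is $G$. In both cases the closure of $T$ is a line with coordinate $t$. The map
$$\varphi:M\to M_1,\qquad (t,u)\mapsto(t,tu)$$
is a morphism of monoids, an isomorphism on unit groups, and an isomorphism on the closures of $T$. It is not finite-to-one: it collapses the line $t=0$ to the point $(0,0)$.

The two monoids behave differently when we extend homomorphisms. Let $\alpha:G\to N$ be a homomorphism into some algebraic monoid $N$, and suppose that $\alpha|_T$ extends to the closure of $T$.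

For $M_1$ this need not give an extension of $\alpha$. Take $N=M$ and let $\alpha$ be the inclusion $G\subseteq M$. On $T$ it extends, by $(t,0)\mapsto(t,0)$. An extension $M_1\to M$ would give a polynomial $h(t,z)$ with $h=z/t$ for $t\ne0$, that is, $t\,h(t,z)=z$, and this is impossible.

For $M$ it always gives an extension. Let $f\in k[N]$ and $F=\alpha^*f\in k[t,t^{-1},u]$. For fixed $u$ the function
$$t\mapsto F(t,u)=F\big((1,u)(t,0)\big)=f\big(\alpha(1,u)\,\alpha(t,0)\big)$$
is a polynomial in $t$, because $\alpha|_T$ extends to $t=0$. So $F\in k[t,u]=k[M]$. Hence $\alpha^*$ maps $k[N]$ into $k[M]$, and $\alpha$ extends to $M$.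

So $M_1$ is defective, and $M$ repairs it without changing the units or the closure of the torus. Can every irreducible monoid be repaired like this?

## 2. Torus closures, the Extension Property, and Problem 2.1

**Definition (algebraic monoid).** A linear algebraic monoid is an affine variety $M$ with an associative multiplication $M\times M\to M$ that is a morphism of varieties and has a two-sided unit $1$. Morphisms are morphisms of varieties that preserve product and unit. An irreducible monoid is an irreducible linear algebraic monoid.

For an irreducible monoid $M$, the unit group $G$ is an algebraic group, open in $M$. We write $T\subseteq G$ for a maximal torus and $\overline T$ for its closure in $M$. For a second monoid $M_1$ the same objects are $G_1,T_1,\overline T_1$. The monoid $M$ is *reductive* if $G$ is a reductive group. Example: $M=\mathrm{Mat}_n(k)$ has $G=\mathrm{GL}_n$, so it is reductive; for $T$ the diagonal torus, $\overline T$ is the set of all diagonal matrices.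

**Definition (Extension Property, EP).** $M$ satisfies EP relative to $\overline T\supseteq T\subseteq G$ if for every algebraic monoid $N$ and every morphism of algebraic monoids $\alpha:G\to N$ such that $\alpha|_T$ extends to a morphism $\overline T\to N$, the morphism $\alpha$ extends to a unique morphism of algebraic monoids $\beta:M\to N$.

Section 1 gives an example with EP ($M$) and one without ($M_1$). We use one known fact: *every normal reductive monoid has EP*.

**Problem 2.1** (from "Linear Algebraic Monoids", http://www.math.uwo.ca/~lex/cv/open_problems.pdf). Given an irreducible monoid $M_1$, does there exist an irreducible monoid $M$ and a morphism $\varphi:M\to M_1$ such that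

a) $\varphi:G\xrightarrow{\cong}G_1$,

b) $\varphi:\overline T\xrightarrow{\cong}\overline T_1$, and

c) $M$ satisfies EP relative to $\overline T\supseteq T\subseteq G$?

Here $T$ is the maximal torus of $G$ with $\varphi(T)=T_1$.

The answer is no in general. A solution exists if and only if an explicit algebra $A(M_1)$ is finitely generated. There are counterexamples in every characteristic, even with $M_1$ and $\overline T_1$ isomorphic to affine spaces. The answer is yes whenever $G_1$ is reductive.

**The coordinate ring of $\overline T_1$.** We identify $G=G_1$ and $T=T_1$ via $\varphi$. Since $G$ is open and dense in $M_1$, we have $k[M_1]\subseteq k[G]$. Since $T$ is closed in $G$, we have $\overline T_1\cap G=T$, so $T$ is open and dense in $\overline T_1$ and $k[\overline T_1]\subseteq k[T]$. This subalgebra is stable under translation by $T$, because $T\overline T_1\subseteq\overline T_1$. Hence it is a sum of weight spaces, and each weight space of $k[T]$ is spanned by one character. So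
$$k[\overline T_1]=k[S],\qquad S=\{\chi\in X(T):\chi\in k[\overline T_1]\},$$
where $k[S]$ denotes the span of $S$. The set $S$ contains $0$ and is closed under addition. We call such an $S$ a semigroup. We need two properties of $S$.

* $S$ is finitely generated: each of finitely many algebra generators of $k[S]$ involves finitely many characters, and these characters together generate $S$.
* $S$ generates the group $X(T)$. Let $L$ be the subgroup that it generates. As $T$ is open in $\overline T_1$, every $\chi\in X(T)$ is a quotient of elements of $k[S]\subseteq k[L]$, say $\chi f=g$ with $f,g\in k[L]$ nonzero. The characters in $\chi f$ lie in $\chi+L$, those in $g$ lie in $L$, so $\chi\in L$.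

In Section 1, $S=\mathbb N\subseteq\mathbb Z$. If $\overline T_1$ is the cuspidal cubic with $k[\overline T_1]=k[t^2,t^3]$, then $S=\mathbb N\setminus\{1\}$.

## 3. The algebra $A(M_1)$ and the criterion

**Why normalizing is not enough.** A first thought is to replace $M_1$ by its normalization. For reductive $G_1$ this is a good start, since normal reductive monoids have EP, and we use it in Section 6. In general it stops at once: the monoid $M_1=\mathbb A^2$ of Section 1 is smooth, hence already normal, and it fails EP.

**Repairing one homomorphism at a time.** A second thought is the following. If $\alpha:G\to N$ extends on $T$ but not to $M_1$, enlarge $k[M_1]$ by adjoining the functions $\alpha^*k[N]$. In Section 1 this means adjoining $u$ to $k[t,tu]$, and one step is enough. What functions can ever be adjoined? For $f\in k[N]$ and $g,h\in G$,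
$$(\alpha^*f)(gth)=f\big(\alpha(g)\alpha(t)\alpha(h)\big),$$
and this, as a function of $t$, extends to $\overline T_1$. We therefore collect all functions with this property.

**Definition.**
$$A=A(M_1)=\{f\in k[G]:\ (t\mapsto f(gth))\in k[\overline T_1]\ \text{ for all }g,h\in G\}.$$

Each single step is harmless. The danger is that the process never ends.

**Theorem 1 (criterion).** A pair $(M,\varphi)$ satisfying a), b), c) exists if and only if $A$ is a finitely generated $k$-algebra. In that case necessarily $M\cong\operatorname{Spec}A$.

Let $\Delta:k[G]\to k[G]\otimes k[G]=k[G\times G]$, $(\Delta f)(x,y)=f(xy)$.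

**Lemma 5.** $A$ is a subalgebra of $k[G]$, stable under two-sided translations and under automorphisms of $G$ fixing $T$ pointwise. Moreover $\Delta(A)\subseteq A\otimes A$ and $k[M_1]\subseteq A$. Every $f\in A$ lies in a finitely generated subalgebra $B\subseteq A$ with $\Delta(B)\subseteq B\otimes B$.

*Proof.* **Stability.** $A$ is a subalgebra because $k[\overline T_1]$ is one. If $f\in A$ and $f'(x)=f(g_0xh_0)$, then $f'(gth)=f\big((g_0g)t(hh_0)\big)$, so $f'\in A$. If $\sigma$ is an automorphism of $G$ fixing $T$ pointwise, then $f(\sigma(gth))=f(\sigma(g)\,t\,\sigma(h))$, so $f\circ\sigma\in A$.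

**Regular functions on $M_1$ lie in $A$.** For $f\in k[M_1]$ and $g,h\in G$ the function $x\mapsto f(gxh)$ is regular on $M_1$, hence on $\overline T_1$.

**Finite-dimensional pieces.** Let $f\in A$, and let $W$ be the span of its two-sided translates. Writing $f(gxh)=\sum_i a_i(g)b_i(x)c_i(h)$ as a finite sum, we see that $W$ lies in the span of the $b_i$, so it is finite-dimensional. By stability $W\subseteq A$. Let $w\in W$ and write $\Delta w=\sum_{i=1}^nf_i\otimes h_i$ with $(f_i)$ and with $(h_i)$ linearly independent. Since the functions $h_1,\dots,h_n$ on $G$ are linearly independent, there are $y_1,\dots,y_n\in G$ with the matrix $(h_i(y_j))$ invertible. From $w(xy_j)=\sum_if_i(x)h_i(y_j)$ we can solve for the $f_i$, so each $f_i$ is a combination of translates of $w$, and $f_i\in W$. In the same way, with left translates, $h_i\in W$. Thus $\Delta(W)\subseteq W\otimes W$. Since $f\in W\subseteq A$, this gives $\Delta(A)\subseteq A\otimes A$. Finally put $B=k[W]$. As $\Delta$ is a homomorphism of algebras, $\Delta(B)\subseteq B\otimes B$. $\square$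

*Proof of Theorem 1, "if".* Let $A$ be finitely generated.

**Step 1: the monoid $M$.** $A$ is a domain, so $M=\operatorname{Spec}A$ is an irreducible affine variety. The maps $\Delta|_A:A\to A\otimes A$ and $A\to k$, $f\mapsto f(1)$, satisfy the axioms of comultiplication and counit because they do so on $k[G]$. So $M$ is a monoid. The inclusion $k[M_1]\subseteq A$ is compatible with them and gives a morphism of monoids $\varphi:M\to M_1$.

**Step 2: condition a).** We first describe $G$ inside $M_1$ by one function. By Putcha, *Linear Algebraic Monoids*, Thm 3.15, $M_1$ is a closed submonoid of some $\mathrm{Mat}_n(k)$. Put $c=\det|_{M_1}$. Units have $c\ne0$. Conversely let $x\in M_1$ with $c(x)\neq0$. Left multiplication by $x$ is an automorphism of the variety $\mathrm{Mat}_n(k)$, so $xM_1$ is closed, irreducible and of the same dimension as $M_1$. It lies in $M_1$, so $xM_1=M_1\ni1$. Thus $xy=1$ for some $y\in M_1$; as these are matrices, $y=x^{-1}$, and $x$ is a unit. So $G=D(c)=\{c\neq 0\}$ and $k[G]=k[M_1][1/c]$.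

From $k[M_1]\subseteq A\subseteq k[G]$ we get $A[1/c]=k[G]$. So the open set $D(c)$ of $M$ is $G$, with the product of $G$, and $\varphi$ restricts to the identity $G\to G$. The function $c$ is multiplicative on $M$ with $c(1)=1$, so every unit of $M$ lies in $D(c)=G$. Hence the unit group of $M$ is $G$.

**Step 3: condition b).** The coordinate ring of the closure $\overline T$ of $T$ in $M$ is the image of $A\to k[T]$. Taking $g=h=1$ in the definition of $A$, we see that this image lies in $k[\overline T_1]$. It contains the image of $k[M_1]$, which is $k[\overline T_1]$. So $k[\overline T]=k[\overline T_1]$, and $\varphi:\overline T\to\overline T_1$ is an isomorphism.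

**Step 4: condition c).** Let $\alpha:G\to N$ be a morphism such that $\alpha|_T$ extends to $\overline T=\overline T_1$. By the computation before the definition of $A$, $\alpha^*k[N]\subseteq A=k[M]$. This gives a morphism of varieties $\beta:M\to N$ extending $\alpha$. The two morphisms $(x,y)\mapsto\beta(xy)$ and $(x,y)\mapsto\beta(x)\beta(y)$ agree on the dense subset $G\times G$ of $M\times M$, hence everywhere, and $\beta(1)=1$. Uniqueness holds because $G$ is dense in $M$.

*Proof of Theorem 1, "only if", and $M\cong\operatorname{Spec}A$.* Let $(M,\varphi)$ satisfy a), b), c). Via a) we have $k[M_1]\subseteq k[M]\subseteq k[G]$.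

**Step 5: $k[M]\subseteq A$.** For $f\in k[M]$ the function $t\mapsto f(gth)$ is the restriction to $T$ of a regular function on $\overline T\subseteq M$. By b), $k[\overline T]=k[\overline T_1]$ inside $k[T]$. So $f\in A$.

**Step 6: $A\subseteq k[M]$.** Let $f\in A$ and take $B\ni f$ as in Lemma 5. Then $N=\operatorname{Spec}B$ is an algebraic monoid, and $B\subseteq k[G]$ gives a morphism $\alpha:G\to N$. The map $B\to k[T]$ has image in $k[\overline T_1]=k[\overline T]$, since $B\subseteq A$. So $\alpha|_T$ extends to $\overline T$. By EP, $\alpha$ extends to $\beta:M\to N$. Composing $\beta^*:B\to k[M]$ with $k[M]\subseteq k[G]$ gives $\alpha^*$, the inclusion. So $f\in B\subseteq k[M]$.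

Hence $k[M]=A$. So $A$ is finitely generated and $M\cong\operatorname{Spec}A$. $\square$

## 4. Semidirect products, and a cusp in characteristic $0$

To decide the problem we must compute $A$. We do this for $G=U\rtimes T$ with $U$ connected unipotent and normal. In such a group $T$ is a maximal torus: a torus $T'\supseteq T$ meets $U$ only in $1$, so $\dim T'\le\dim G/U=\dim T$, and $T'=T$ since $T'$ is connected.

For a semigroup $\Sigma\subseteq X(T)$ put
$$A_\Sigma=\{f\in k[G]:(t\mapsto f(gth))\in k[\Sigma]\text{ for all }g,h\in G\},$$
so $A=A_S$. The stability statements of Lemma 5 hold for $A_\Sigma$ with the same proof.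

**Lemma 6.** For $G=U\rtimes T$ we have $f\in A_\Sigma$ if and only if
$$f(utu')\in k[\Sigma]\otimes k[U\times U]\qquad\text{as a function of }t\in T,\ u,u'\in U. \tag{1}$$

*Proof.* Write $g=us$ and $h=s'u'$ with $u,u'\in U$ and $s,s'\in T$. Then $gth=u(sts')u'$. As $k[\Sigma]$ is stable under translations by $T$, $f\in A_\Sigma$ if and only if $t\mapsto f(utu')$ lies in $k[\Sigma]$ for all $u,u'$. Write $f(utu')=\sum_\chi \chi(t)F_\chi(u,u')$, a finite sum with $F_\chi\in k[U\times U]$. For given $(u,u')$ the function lies in $k[\Sigma]$ if and only if $F_\chi(u,u')=0$ for all $\chi\notin\Sigma$. For all $(u,u')$ together this says $F_\chi=0$ for $\chi\notin\Sigma$, which is (1). $\square$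

**Lemma 7.** Let $G=T\ltimes V$, where $V$ is a vector group with coordinates $u_1,\dots,u_m$ on which $T$ acts with weights $\chi_1,\dots,\chi_m$, so that $(t,u)(t',u')=\big(tt',(u_j+\chi_j(t)u_j')_j\big)$. Then $A_\Sigma$ is spanned by monomials $t^au^b$, $a\in X(T)$, $b\in\mathbb N^m$, and
$$t^au^b\in A_\Sigma\iff a+\sum_ji_j\chi_j\in\Sigma\ \text{ for all }0\le i\le b\text{ with }\prod_j\binom{b_j}{i_j}\ne0\text{ in }k. \tag{2}$$

*Proof.* Right translation by $t_1\in T$ sends $(t,u)$ to $(tt_1,u)$. Scalings $u_j\mapsto\lambda_ju_j$ are automorphisms of $G$ fixing $T$ pointwise. So $A_\Sigma$ is stable under a torus $T\times(k^*)^m$ for which $t^au^b$ has weight $(a,b)$. Distinct monomials have distinct weights, so $A_\Sigma$ is spanned by monomials. The element $utu'$ has coordinates $\big(t,(u_j+\chi_j(t)u'_j)_j\big)$, and the value of $t^au^b$ there is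
$$t^a\prod_j\big(u_j+\chi_j(t)u_j'\big)^{b_j}=\sum_{0\le i\le b}\ \prod_j\binom{b_j}{i_j}\; t^{\,a+\sum i_j\chi_j}\;u^{b-i}u'^{\,i}.$$
Now apply (1). $\square$

In Section 1 ($m=1$, $\chi_1=1$, $S=\mathbb N$), (2) gives $t^xu^b\in A$ if and only if $x\ge0$. So $A=k[t,u]$, as we found by hand.

**Lemma 8.** If a graded algebra $A=\bigoplus_{y\ge0}A_y$ is finitely generated over $k$, then each $A_y$ is a finitely generated $A_0$-module.

*Proof.* Take finitely many homogeneous generators. $A_y$ is spanned by the monomials in them of total degree $y$. Each is a monomial in generators of degree $0$ times a monomial of total degree $y$ in the generators of positive degree, and there are only finitely many of the latter. $\square$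

**A two-dimensional counterexample in characteristic $0$.** Let $G$ be the group of Section 1 and
$$M_1=\operatorname{Spec}k[t^2,t^3,t^2u,t^3u].$$
This is a monoid: $\Delta(t^j)=t^j\otimes t^j$, and from $(tt')^j(u+tu')=t^ju\cdot t'^j+t^{j+1}\cdot t'^ju'$ we read off
$$\Delta(t^ju)=t^ju\otimes t^j+t^{j+1}\otimes t^ju,\qquad j=2,3,$$
where $t^3,t^4\in k[M_1]$. Inverting the multiplicative function $t^2$ gives $t=t^3/t^2$, $t^{-1}$, and $u=t^2u/t^2$, hence $k[G]$. So $D(t^2)=G$, and since units have $t^2\neq0$, the unit group is $G$. Setting $u=0$ gives $k[\overline T_1]=k[t^2,t^3]$ and $S=\mathbb N\setminus\{1\}$.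

Let $\operatorname{char}k=0$. All binomial coefficients are nonzero, so by (2) $A$ is spanned by the $t^xu^b$ with $x,x+1,\dots,x+b$ all in $S$. For $x=0$ this forces $b=0$; $x=1$ and $x<0$ are impossible; for $x\ge2$ every $b$ is allowed. Hence
$$A=k\oplus\bigoplus_{x\ge2}t^x\,k[u].$$
Grade by the exponent of $t$: $A_0=k$, while $A_2$ has the infinite basis $\{t^2u^b\}_{b\ge0}$. By Lemma 8, $A$ is not finitely generated. By Theorem 1, the answer for this $M_1$ is **no** in characteristic $0$. Repairing one homomorphism at a time adjoins functions $t^2u^b$ with larger and larger $b$, and never ends.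

**What changes in characteristic $p$.** Let $\operatorname{char}k=p$, with the same $M_1$. For $x=0$, condition (2) only asks that $i=1$ does not occur, that is, $\binom b1=b=0$ in $k$. So now $A=k[u^p]\oplus\bigoplus_{x\ge2}t^xk[u]$. This lies between $k[t^2,u^p]$ and $k[t,u]$, and $k[t,u]$ is a finite module over the Noetherian ring $k[t^2,u^p]$. So $A$ is a finite module over it too, and it is finitely generated. The powers $u^{p}$ in $A_0$ have destroyed the example. To survive in every characteristic we need a row of $S$ that detects a divisibility prime to $p$.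

## 5. A three-dimensional counterexample in every characteristic

**Theorem 2 (answer: no).** Let $q=2$ if $\operatorname{char}k\ne2$ and $q=3$ if $\operatorname{char}k=2$. For the 3-dimensional irreducible monoid
$$M_1=\{(a,b,c,d)\in k^4: a^q=c^qd\},\qquad (a,b,c,d)(a',b',c',d')=(aa',\,ab'+bc',\,cc',\,dd'),$$
no $(M,\varphi)$ exists.

*Proof.* **Step 1: $M_1$ is an irreducible monoid; its units.** The polynomial $a^q-c^qd$ is linear in $d$ with coprime coefficients $a^q$ and $-c^q$, hence irreducible. So $M_1$ is an irreducible variety of dimension $3$. The product is that of the matrices $\begin{pmatrix}a&b\\0&c\end{pmatrix}$ together with multiplication of $d$, and $(aa')^q=(cc')^qdd'$. So $M_1$ is a monoid with unit $(1,0,1,1)$. Since $a$, $c$, $d$ are multiplicative, units have $a,c,d\ne0$; and such an element has the inverse $(a^{-1},-b/(ac),c^{-1},d^{-1})\in M_1$.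

On the unit group put $s=a/c$, $t=c$, $u=b/c$. Then $a=st$, $c=t$, $b=tu$, $d=s^q$, and $G=\{(s,t,u):s,t\in k^*,u\in k\}$. From $ab'+bc'=st\,t'u'+tu\,t'$ we get
$$(s,t,u)(s',t',u')=(ss',tt',u+su').$$
So $G=T\ltimes V$ as in Lemma 7, with $T=\{u=0\}$, $V=k$ and weight $\chi=(1,0)$ for the characters $s^xt^y\leftrightarrow(x,y)$.

**Step 2: the semigroup $S$.** $T$ is a nonempty open subset of $M_1\cap\{b=0\}=\{a^q=c^qd\}\subset k^3$, which is irreducible. So $\overline T_1=M_1\cap\{b=0\}$ and $k[\overline T_1]=k[t,st,s^q]$, that is, $S=\langle(0,1),(1,1),(q,0)\rangle$. We use three facts.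

* $S\subseteq\mathbb N^2$.
* $(x,0)\in S$ if and only if $x\ge0$ and $q\mid x$, since only $(q,0)$ can be used.
* $(x,y)\in S$ whenever $x\ge0$ and $y\ge q-1$: write $x=qm+r$ with $0\le r\le q-1\le y$; then $(x,y)=m(q,0)+r(1,1)+(y-r)(0,1)$.

**Step 3: the algebra $A$.** By Lemma 7, $A$ is spanned by monomials $s^xt^yu^b$, and
$$s^xt^yu^b\in A\iff(x+i,y)\in S\ \text{ for all }0\le i\le b\text{ with }\tbinom bi\ne0\text{ in }k.$$
Taking $i=0$ gives $y\ge0$. So $A=\bigoplus_{y\ge0}A_y$, graded by the exponent of $t$.

**Step 4: $A_0=k[s^q]$.** The point is that $u$ does not occur in $A_0$. First, $s^q=d\in A_0$. Let $s^xu^b\in A_0$. Taking $i=0$, we get $x\ge0$ and $q\mid x$. Suppose $b\ge1$. In characteristic $0$ let $i=1$; then $\binom b1=b\ne0$ and $q=2\nmid i$. In characteristic $p$ write $b=p^mb'$ with $p\nmid b'$ and let $i=p^m$. Modulo $p$ we have $(1+X)^b=(1+X^{p^m})^{b'}$, so $\binom b{p^m}=b'\neq0$ in $k$. Moreover $q\nmid p^m$, since $q=2$ for odd $p$ and $q=3$ for $p=2$. In both cases $q\nmid x+i$, so $(x+i,0)\notin S$, a contradiction. So $b=0$.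

**Step 5: $A_{q-1}$ is too large.** For every $b\ge0$ we have $t^{q-1}u^b\in A_{q-1}$, since $(i,q-1)\in S$ for all $i\ge0$. If $A$ were finitely generated, then by Lemma 8 $A_{q-1}$ would be a finitely generated module over $A_0=k[s^q]$. As $A_0$ does not involve $u$, the $u$-degree would be bounded on $A_{q-1}$, a contradiction. So $A$ is not finitely generated, and Theorem 1 concludes. $\square$

## 6. Finite modules: cases where the answer is yes

Recall that the *saturation* of $S$ is $\tilde S=\{\chi\in X(T):m\chi\in S\text{ for some }m\ge1\}$. For $S=\mathbb N\setminus\{1\}\subset\mathbb Z$ it is $\mathbb N$. Since $S$ is finitely generated, $\tilde S$ is the set of lattice points of the rational polyhedral cone generated by $S$. Indeed, clearly $\tilde S$ lies in this cone; conversely a lattice point of the cone is a nonnegative rational combination of linearly independent generators (Carathéodory), and clearing denominators puts a multiple in $S$. If $\overline T_1$ is normal, then $S=\tilde S$: if $m\chi\in S$, then $\chi\in k(T)=k(\overline T_1)$ is integral over $k[S]$, so $\chi\in k[S]$.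

**Theorem 4 (positive results).**

1. If there is a finite morphism of irreducible monoids $\tilde M\to M_1$ that is an isomorphism on unit groups, and $\tilde M$ has EP, then the answer for $M_1$ is yes. In particular it is yes for every $M_1$, normal or not, with $G_1$ reductive.
2. If $G=T\ltimes V$ with $V$ a vector group on which $T$ acts linearly, the answer is yes when $\overline T_1$ is normal. If $\operatorname{char}k=p>0$, it is also yes when $p^m\tilde S\subseteq S$ for some $m$, where $\tilde S$ is the saturation of $S$ in $X(T)$.
3. (Minimal dimension.) If $\dim M_1\le1$ the answer is yes. If $\dim M_1=2$ the answer is always yes in characteristic $p>0$, but can be no in characteristic $0$. In dimension 3 it can be no in every characteristic.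

In Theorem 2 the saturation is $\mathbb N^2$, and $p^m(1,0)\notin S$ because $q\nmid p^m$; so there is no conflict with part 2.

*Proof of part 1.* **Step 1: squeeze $A$ between two algebras.** We have $k[M_1]\subseteq k[\tilde M]\subseteq k[G]$, and $k[\tilde M]$ is a finite $k[M_1]$-module. Let $f\in A$, take $B\ni f$ as in Lemma 5, and let $\alpha:G\to N=\operatorname{Spec}B$ be the natural morphism. Since $B\subseteq A$, $\alpha|_T$ extends to $\overline T_1$. The closure of $T$ in $\tilde M$ maps to $\overline T_1$, so by composition $\alpha|_T$ extends to that closure. EP for $\tilde M$ gives a morphism $\tilde M\to N$ extending $\alpha$, that is, $B\subseteq k[\tilde M]$. So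
$$k[M_1]\subseteq A\subseteq k[\tilde M].$$
As $k[M_1]$ is Noetherian, its submodule $A$ of the finite module $k[\tilde M]$ is finite. So $A$ is a finitely generated algebra, and Theorem 1 applies.

**Step 2: reductive $G_1$.** Let $\tilde M$ be the normalization of $M_1$; it is finite over $M_1$. Since $G$ is smooth, $k[G]$ is integrally closed, so $k[\tilde M]\subseteq k[G]$. We check that $\tilde M$ is a monoid. If $f\in k[\tilde M]$, then $\Delta f\in k[G\times G]$ is integral over $\Delta(k[M_1])\subseteq k[M_1]\otimes k[M_1]$, hence over $k[\tilde M]\otimes k[\tilde M]$. The latter ring is normal because $k$ is algebraically closed, and its fraction field $k(G\times G)$ contains $\Delta f$. So $\Delta f\in k[\tilde M]\otimes k[\tilde M]$. With the counit $f\mapsto f(1)$, $\tilde M$ is an irreducible monoid. With $c$ as in Step 2 of the proof of Theorem 1, $k[\tilde M][1/c]=k[G]$, and the argument given there shows that the unit group of $\tilde M$ is $D(c)=G$. So $\tilde M$ is a normal reductive monoid, it has EP, and Step 1 applies.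

*Proof of part 2.* We use coordinates and weights as in Lemma 7.

**Step 3: normal $\overline T_1$.** Here $S=\tilde S$ is the set of lattice points of a rational polyhedral cone $C$. We show that, for any semigroup $\Sigma=C\cap X(T)$ with $C$ a rational polyhedral cone, $A_\Sigma$ is finitely generated. For such $\Sigma$, condition (2) is equivalent to
$$a+\sum_{j\in J}b_j\chi_j\in C\quad\text{for all }J\subseteq\{1,\dots,m\}.$$
It is necessary because $\binom{b_j}0=\binom{b_j}{b_j}=1$. It is sufficient because for $0\le i\le b$ the point $i$ of the box $\prod_j[0,b_j]$ is a convex combination of the vertices of the box, so $a+\sum i_j\chi_j$ is a lattice point in $C$. Together with $b\ge0$, these conditions cut out the lattice points $(a,b)\in X(T)\times\mathbb Z^m$ of a rational polyhedral cone. By Gordan's lemma they form a finitely generated semigroup. The corresponding monomials span $A_\Sigma$, so $A_\Sigma$ is finitely generated. Taking $\Sigma=S$, Theorem 1 gives yes.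

**Step 4: characteristic $p$ with $p^m\tilde S\subseteq S$.** Put $\tilde A=A_{\tilde S}$. Then $A\subseteq\tilde A$, and $\tilde A$ is finitely generated by Step 3. For $f\in\tilde A$ the function $t\mapsto f^{p^m}(gth)=(f(gth))^{p^m}$ is the $p^m$-th power of a combination of characters in $\tilde S$, so it lies in $k[p^m\tilde S]\subseteq k[S]$. Thus $f^{p^m}\in A$. Let $f_1,\dots,f_l$ generate $\tilde A$ and put $R=k[f_1^{p^m},\dots,f_l^{p^m}]$. Then $R\subseteq A\subseteq\tilde A$, and $\tilde A$ is a finite $R$-module, being generated by finitely many elements integral over $R$. As $R$ is Noetherian, $A$ is a finite $R$-module, hence a finitely generated algebra. Theorem 1 gives yes.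

*Proof of part 3.* **Step 5: dimension at most $1$.** Connected groups of dimension $\le2$ are solvable, so $G=T\ltimes U$ with $U$ connected unipotent. If $T=1$, then $k[\overline T_1]=k$ and $A=k[G]$. If $G=T$, then $A=k[\overline T_1]$, since $k[\overline T_1]$ is stable under translations. Both are finitely generated. If $\dim M_1\le1$, one of these cases holds.

**Step 6: dimension $2$.** There remains the case $T\cong\mathbb G_m$, $U\cong\mathbb G_a$. The torus acts on $\mathbb G_a$ by a character, so $G=T\ltimes V$ with $V=k$ as in part 2. Let $\operatorname{char}k=p$. Here $S\subseteq\mathbb Z$ generates $\mathbb Z$.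

Suppose that $S$ contains elements of both signs. If $x>0$ and $-n<0$ are in $S$, then $-x=x\cdot(-n)+(n-1)x\in S$, and symmetrically for negative elements. So $S$ is a group, $S=\mathbb Z=\tilde S$, and part 2 applies with $m=0$. Otherwise, replacing $t$ by $t^{-1}$ if necessary, $S\subseteq\mathbb N$. Since $S$ generates $\mathbb Z$, it contains all integers $\ge c$ for some $c$, and $\tilde S=\mathbb N$. If $p^m\ge c$, then $p^m\tilde S\subseteq S$, and part 2 gives yes.

In characteristic $0$ the monoid $\operatorname{Spec}k[t^2,t^3,t^2u,t^3u]$ of Section 4 shows that the answer can be no.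

**Step 7: dimension $3$.** Theorem 2 gives counterexamples in every characteristic. $\square$

## 7. A smooth monoid built from nine points of the plane

The counterexamples so far have singular $\overline T_1$. By Theorem 4, part 2, an example with $\overline T_1$ an affine space cannot have $G=T\ltimes V$ with $V$ a vector group with linear action. So the unipotent part must be more complicated.

**Theorem 3 (no, even for smooth $M_1$).** For every $k$ there is an irreducible monoid $M_1$ whose underlying variety is $\mathbb A^{31}$, with $\overline T_1\cong\mathbb A^{10}$, for which no $(M,\varphi)$ exists.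

The plan is to choose $U$ so that condition (1) bounds the degree of a polynomial $f$ on $V=k^3$ along nine directions $v_1,\dots,v_9$. If $f$ is a form, its degree along $v_j$ is governed by its multiplicity at the point $p_j=[v_j]\in\mathbb P^2$. So part of $A$ will be an algebra of plane curves with prescribed multiplicities at nine points. For suitable points, infinitely many curve classes of self-intersection $-1$ make it infinitely generated.

### 7.1. A pencil of cubics

**Step 1: the choice of the points.** We claim that there are cubic forms $C_0,C_1$ in three variables such that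

(i) all members $\lambda_0C_0+\lambda_1C_1$, $(\lambda_0,\lambda_1)\ne(0,0)$, of the pencil are irreducible;

(ii) at every common zero the gradients of $C_0$ and $C_1$ are linearly independent, so that the curves meet transversally, and hence in exactly nine points $p_1,\dots,p_9\in\mathbb P^2$.

*For (i).* A reducible cubic is a line times a conic, so the reducible cubics form the image of $\mathbb P^2\times\mathbb P^5$, a closed subset of $\mathbb P^9$ of dimension $\le7$. The lines in $\mathbb P^9$ through a given point form a $\mathbb P^8$. So the lines meeting this set form a closed set of dimension $\le7+8=15<16=\dim\mathrm{Gr}(1,\mathbb P^9)$. Hence (i) holds on a nonempty open set of pairs $(C_0,C_1)$.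

*For (ii).* The triples $(C_0,C_1,p)$ with $C_0(p)=C_1(p)=0$ and dependent gradients at $p$ form a closed set. Its image under the proper projection along $\mathbb P^2$ is closed. It is not everything: let $C_0$ and $C_1$ be products of three lines, the six lines in general position. Then each common zero lies on exactly one line of each product, and the gradients there are nonzero multiples of the equations of two different lines. So the condition on gradients holds on a nonempty open set of pairs.

The pairs form an irreducible variety, so the two open sets intersect. Take a pair in both. By Euler's formula $v\cdot\nabla C(v)=3C(v)$, at a common zero $[v]$ both gradients lie in the annihilator of $v$, which is two-dimensional and is the cotangent space of $\mathbb P^2$ at $[v]$ up to scaling. This is valid in every characteristic, since we only use $C(v)=0$. So independent gradients mean local intersection multiplicity $1$. By (i), $C_0$ and $C_1$ are irreducible and not proportional (otherwise some member is $0$), so they have no common component, and Bézout's theorem gives exactly nine points. Fix $V=k^3$ and $v_j\in V$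 with $p_j=[v_j]$.

### 7.2. The group and the monoid

**Step 2: the group $G$.** Let $U=V\times k^9\times k^9\ni(v,\eta,\xi)$ with
$$(v,\eta,\xi)(v',\eta',\xi')=\Big(v+v'+\sum_j\xi_j\eta_j'v_j,\ \eta+\eta',\ \xi+\xi'\Big).$$
The added term is bilinear, so the product is associative. The inverse of $(v,\eta,\xi)$ is $(-v+\sum_j\xi_j\eta_jv_j,-\eta,-\xi)$. $U$ is connected, and it is unipotent as an extension of the vector group $k^9\times k^9$ by the central vector group $V$. The torus $T=\mathbb G_m^{10}\ni t=(t_0,\dots,t_9)$ acts by
$$v\mapsto v,\qquad\eta_j\mapsto t_0t_j^{-1}\eta_j,\qquad\xi_j\mapsto t_0^{-1}t_j\xi_j.$$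
These are automorphisms, since $\xi_j\eta_j'$ is unchanged. Let $G=U\rtimes T$ with $(u,t)(u',t')=(u\cdot t(u'),tt')$. $T$ is a maximal torus.

**Step 3: clearing denominators.** Let $P=\tau_1\cdots\tau_9$ and $P_j=P/\tau_j$. Let $M_1=\mathbb A^{31}$ with coordinates $\tau_0,\dots,\tau_9$, $x_j,y_j$ $(1\le j\le9)$ and $z\in V$, that is, $10+18+3=31$ of them, and with product
$$\tau_i''=\tau_i\tau_i',\qquad x_j''=x_j\tau_0'+\tau_jx_j',\qquad y_j''=y_j\tau_j'+\tau_0y_j',$$
$$z''=P(\tau')z+P(\tau)z'+\sum_jP_j(\tau)P_j(\tau')\,x_jy_j'\,v_j.$$
The map
$$(v,\eta,\xi,t)\mapsto\big(\tau=t,\ x_j=t_0\xi_j,\ y_j=t_j\eta_j,\ z=P(t)v\big)$$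
is an isomorphism of $G$ onto the open set $\tau_0\cdots\tau_9\ne0$. It carries the product of $G$ to the one above. Writing $P=P(t)$, $P'=P(t')$, $P_j=P_j(t)$, $P_j'=P_j(t')$, we compute
$$t_0t_0'\big(\xi_j+t_0^{-1}t_j\xi_j'\big)=t_0'x_j+t_jx_j',\qquad t_jt_j'\big(\eta_j+t_0t_j^{-1}\eta_j'\big)=t_j'y_j+t_0y_j',$$
$$PP'\Big(v+v'+\sum_jt_0t_j^{-1}\xi_j\eta_j'v_j\Big)=P'z+Pz'+\sum_jP_jP_j'\,x_jy_j'\,v_j,$$
where in the last line $PP't_0t_j^{-1}\xi_j\eta_j'=(Pt_j^{-1})(t_0\xi_j)(P'\eta_j')=P_j\,x_j\,P_j'\,y_j'$, because $P'\eta'_j=P_j't_j'\eta_j'$.

**Step 4: $M_1$ is as claimed.** The product is polynomial and associative on a dense open set, hence associative, and $\tau=(1,\dots,1)$, $x=y=z=0$ is the unit. The $\tau_i$ are multiplicative, so units have all $\tau_i\ne0$, and the unit group is $G$. $T$ is the set $x=y=z=0$, all $\tau_i\ne0$. So $\overline T_1=\{x=y=z=0\}\cong\mathbb A^{10}$ and $k[\overline T_1]=k[t_0,\dots,t_9]$.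

### 7.3. A graded subalgebra of $A$

**Step 5: the grading and the subalgebra $A'$.** Right translation by $t_1\in T$ sends $(u,t)$ to $(u,tt_1)$, and conjugation by $t_1$ sends $(u,t)$ to $(t_1(u),t)$. Hence
$$k[G]=\bigoplus_{a,\chi}t^ak[U]_\chi,\qquad a\in\mathbb Z^{10},\ \chi\in X(T),$$
where $k[U]_\chi$ is a weight space for the action of $T$ on $U$. Since $A$ is stable under two-sided translations, it is a graded subalgebra. Let $A'\subseteq A$ be the sum of the components with $a_0=0$ and $\chi=0$. These indices form a subgroup $L'$ of the grading group.

**Step 6: if $A$ is finitely generated, so is $A'$.** Let $h_1,\dots,h_m$ be homogeneous generators of $A$. The monomials $h^e$ span $A$ and are homogeneous, so $A'$ is spanned by those with $e\in E=\{e\in\mathbb N^m:\deg h^e\in L'\}$. If $e\ge e'$ are both in $E$, then $e-e'\in E$, because $L'$ is a group. So every nonzero $e\in E$ is a minimal nonzero element of $E$ plus a smaller element of $E$; by induction $E$ is generated by its minimal nonzero elements. These are finite in number by Dickson's lemma. So $A'$ is generated by finitely many $h^e$.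

**Step 7: elements of $A'$ depend on $v$ only.** The function $\eta_j$ has weight $\varepsilon_0-\varepsilon_j$ and $\xi_j$ the opposite weight, where $\varepsilon_0,\dots,\varepsilon_9$ is the standard basis of $X(T)$. The characters $\varepsilon_0-\varepsilon_j$, $1\le j\le9$, are linearly independent. So a polynomial in $v$ times $\eta^b\xi^c$ has weight $0$ if and only if $b=c$, and $k[U]_0=k[V][w_1,\dots,w_9]$ with $w_j=\eta_j\xi_j$.

Let $0\ne f\in k[U]_0$ and $a_0=0$ with $t^af\in A$. Apply (1) with $u=(v,\eta,\xi)$ and $u'=(0,0,\xi')$. The element $utu'$ is $(u\cdot t(u'),t)$ with $u\cdot t(u')=(v,\eta,(\xi_j+t_0^{-1}t_j\xi_j')_j)$; the added term vanishes because $\eta'=0$. So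
$$t^af\big(v,(\eta_j\xi_j+t_0^{-1}t_j\eta_j\xi_j')_j\big)$$
is polynomial in $t_0,\dots,t_9$. Let $f$ have total $w$-degree $d$ with top part $f_d$. The coefficient of $t_0^{-d}$ is $t^af_d\big(v,(t_j\eta_j\xi_j')_j\big)$, which is nonzero because the $t_j\eta_j\xi_j'$ are algebraically independent over $k(V)$. So $d=0$ and $f\in k[V]$.

**Step 8: the exact condition.** For $f\in k[V]$ let $d_j(f)$ be the degree in $s$ of $f(v+sv_j)$. We claim
$$A'=\bigoplus_{a\in\mathbb N^9}t_1^{a_1}\cdots t_9^{a_9}\,Q_a,\qquad Q_a=\{f\in k[V]:d_j(f)\le a_j,\ j=1,\dots,9\}. \tag{3}$$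
Let $0\ne f\in k[V]$ and $a_0=0$, and write $f(y+\sum_js_jv_j)=\sum_cf_c(y)s^c$. For general $u,u'$ the $V$-component of $u\cdot t(u')$ is $v+v'+\sum_jt_0t_j^{-1}\xi_j\eta_j'v_j$. So by (1), $t^af\in A$ if and only if
$$t^af\Big(v+v'+\sum_jt_0t_j^{-1}\xi_j\eta_j'v_j\Big)=\sum_cf_c(v+v')\,t_0^{|c|}\prod_jt_j^{a_j-c_j}(\xi_j\eta_j')^{c_j}$$
is polynomial in $t$. Different $c$ give different monomials in the $\xi_j\eta_j'$, so nothing cancels, and the condition is $c_j\le a_j$ for all $j$ whenever $f_c\ne0$. Since $f_0=f\ne0$, it includes $a_j\ge0$.

It remains to see that the largest $c_j$ with some $f_c\ne0$ is $d_j(f)$. Write $f(y+sv_j)=\sum_cg_c(y)s^c$, with $c\in\mathbb N$ here. Then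
$$f\Big(y+\sum_is_iv_i\Big)=\sum_cg_c\Big(y+\sum_{i\ne j}s_iv_i\Big)s_j^c,$$
and $g_c\big(y+\sum_{i\ne j}s_iv_i\big)$ is nonzero whenever $g_c\neq0$: set $s_i=0$. So both numbers are the largest $c$ with $g_c\ne0$. This proves (3).

**Step 9: translation into multiplicities.** The coefficient of $s^c$ in $f(y+sv_j)$ is homogeneous of degree $n-c$ if $f$ is a form of degree $n$. So different degrees do not interfere, and $Q_a=\bigoplus_nQ_{a,n}$ is graded by the degree of forms. Thus $A'$ is graded by $(a,n)\in\mathbb N^9\times\mathbb N$. For a nonzero form $f$ of degree $n$,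
$$d_j(f)\le a_j\iff\operatorname{mult}_{p_j}(f)\ge n-a_j. \tag{4}$$
To see this, choose coordinates $X,Y,Z$ with $v_j=(0,0,1)$ and write $f=\sum_cZ^ch_{n-c}(X,Y)$ with $h_{n-c}$ a form of degree $n-c$. Then $f(X,Y,Z+s)$ has $s$-degree equal to the largest $c$ with $h_{n-c}\ne0$, while the multiplicity of $f(X,Y,1)$ at the origin is the smallest $n-c$ with $h_{n-c}\ne0$. So $\operatorname{mult}_{p_j}(f)=n-d_j(f)$. For instance $f=X^2Z$ has $n=3$, $d_j=1$ and multiplicity $2$.

### 7.4. Infinitely many classes of self-intersection $-1$

Let $X$ be the blow-up of $\mathbb P^2$ at $p_1,\dots,p_9$. Recall that $\operatorname{Pic}X$ is free on $H,E_1,\dots,E_9$ with $H^2=1$, $E_i^2=-1$ and all other products $0$, and that a plane curve of degree $n$ with multiplicities $\mu_i$ at the $p_i$ has strict transform of class $nH-\sum\mu_iE_i$. A class is called effective if it is the class of a nonnegative combination of irreducible curves (possibly zero). Put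
$$F=3H-\sum_iE_i,\qquad F^2=9-9=0.$$

**Step 10: the pencil controls effective classes.** We show:
$$\text{if }D\text{ is effective, then }F\cdot D\ge0;\ \text{ if moreover }F\cdot D=0,\text{ then }[D]=eF\text{ with }e\in\mathbb N. \tag{5}$$
For a member $\lambda$ of the pencil, its gradient at $v_i$ is $\lambda_0\nabla C_0(v_i)+\lambda_1\nabla C_1(v_i)\ne0$, so its multiplicity at $p_i$ is exactly $1$. Its strict transform $F_\lambda$ is therefore of class $F$, and by (i) it is an irreducible reduced curve.

Every point $x$ of $X$ lies on some $F_\lambda$. If $x$ lies over a point $p$ other than the $p_i$, then $C_0$ and $C_1$ do not both vanish at $p$, and some member of the pencil vanishes at $p$. If $x\in E_i$, then $x$ is a tangent direction at $p_i$; since $\nabla C_0(v_i),\nabla C_1(v_i)$ form a basis of the cotangent space, some member has this tangent direction at $p_i$, and its strict transform passes through $x$.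

Now let $C\subset X$ be an irreducible curve, $x\in C$ and $x\in F_\lambda$. If $C\ne F_\lambda$, the two curves meet and are distinct, so $F\cdot C=F_\lambda\cdot C>0$. If $C=F_\lambda$, then $F\cdot C=F^2=0$ and $[C]=F$. Summing over the components of an effective $D$ gives (5).

**Step 11: from nonzero pieces of $A'$ to effective classes.** Put
$$\kappa(a,n)=nH-\sum_i(n-a_i)E_i,$$
an injective homomorphism $\mathbb Z^9\times\mathbb Z\to\operatorname{Pic}X$. If $0\ne f\in Q_{a,n}$ has multiplicity $\mu_i$ at $p_i$, then $\mu_i\ge n-a_i$ by (4). So $\kappa(a,n)$ is the class of the strict transform of $f=0$ plus $\sum_i(\mu_i-(n-a_i))E_i$. Hence $Q_{a,n}\neq0$ implies that $\kappa(a,n)$ is effective.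

**Step 12: the classes $D_\ell$.** For $\ell\ge1$ let
$$n=3\ell^2,\quad m_1=\ell^2-\ell,\quad m_2=\ell^2+\ell,\quad m_3=\dots=m_8=\ell^2,\quad m_9=\ell^2-1,\qquad D_\ell=nH-\sum_im_iE_i.$$
Then $0\le m_i\le n$, so $D_\ell=\kappa(a,n)$ with $a_i=n-m_i\ge0$. We have
$$\sum m_i=9\ell^2-1,\qquad\sum m_i^2=(2\ell^4+2\ell^2)+6\ell^4+(\ell^4-2\ell^2+1)=9\ell^4+1.$$
So $D_\ell^2=n^2-\sum m_i^2=-1$ and $F\cdot D_\ell=3n-\sum m_i=1$.

For these $(a,n)$ we have $Q_{a,n}\ne0$. By (4), $Q_{a,n}$ consists of the forms of degree $n$ with multiplicity at least $m_i$ at $p_i$ (and $0$). Multiplicity $\ge m$ at a point means that the $m(m+1)/2$ coefficients of degree $<m$ in a local expansion vanish. So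
$$\dim Q_{a,n}\ge\frac{(n+1)(n+2)}2-\sum_i\frac{m_i(m_i+1)}2=1+\frac12\Big(n^2-\sum m_i^2+3n-\sum m_i\Big)=1+\frac12(-1+1)=1.$$

**Step 13: $A'$ is not finitely generated.** Suppose it is. Then it is generated by finitely many nonzero elements that are homogeneous for the grading by $(a,n)$. Let $K_1,\dots,K_N$ be the images under $\kappa$ of their degrees. By Step 11 they are effective. Since $A'$ is nonzero in degree $\kappa^{-1}(D_\ell)$, some monomial in the generators has this degree, so $D_\ell$ is a sum of classes $K_i$, with repetitions allowed. By (5) all $F\cdot K_i\ge0$, and $F\cdot D_\ell=1$. So exactly one summand, say $K_{i(\ell)}$, has $F\cdot K_{i(\ell)}=1$, and all other summands have $F\cdot K_i=0$; by (5) these are multiples of $F$ with coefficients in $\mathbb N$. Hence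
$$D_\ell=K_{i(\ell)}+e_\ell F,\qquad e_\ell\in\mathbb N,$$
$$-1=D_\ell^2=K_{i(\ell)}^2+2e_\ell\,(F\cdot K_{i(\ell)})+e_\ell^2F^2=K_{i(\ell)}^2+2e_\ell.$$
So $e_\ell$, and with it $D_\ell$, is determined by $i(\ell)\in\{1,\dots,N\}$. Only finitely many classes $D_\ell$ occur. But the $D_\ell$, $\ell\ge1$, are pairwise distinct, since the coefficient of $H$ is $3\ell^2$. This is a contradiction.

So $A'$ is not finitely generated. By Step 6, $A$ is not finitely generated, and by Theorem 1 no $(M,\varphi)$ exists for this $M_1$. This proves Theorem 3. $\square$
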